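# A stable harmonic diffeomorphism onto a three-sphere pinched above one quarter

## 1. Stable maps into round spheres, from circles, and into nearly round spheres

Let $N$ be a compact simply connected Riemannian manifold without boundary, of dimension at least $3$, whose sectional curvature satisfies $\frac14<K\le 1$. Let $f:M\to N$ be a harmonic map from a compact connected Riemannian manifold without boundary, and suppose that $f$ is stable: no small deformation lowers its energy to second order. Must $f$ be constant?

The first guess is yes, and this is the conjecture posed in the preprint "Stability, Complex-Analyticity" (https://archive.mpim-bonn.mpg.de/1688/1/preprint_1988_23.pdf). It is the harmonic map version of the Lawson–Simons conjecture. Positive curvature of the target makes the second variation more negative, and a non-constant map offers much curvature to be used. We first fix the definitions and then test the guess by hand.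

**Definition (energy, harmonic, stable).** The energy of $f:M\to N$ is $E(f)=\frac12\int_M|df|^2dv_M$, where $|df|^2=\sum_i|df(e_i)|^2$ for an orthonormal frame $e_i$ of $M$. The map is harmonic if $\frac{d}{dt}E(f_t)|_{t=0}=0$ for every variation $f_t$ of $f$. For a harmonic $f$, the second derivative of the energy in the direction of a smooth section $V$ of $f^{-1}TN$ is the Jacobi (index) form
$$I_f(V)=\int_M\sum_i\Big(|\nabla_{e_i}V|^2-R\big(V,df(e_i),df(e_i),V\big)\Big)dv_M .$$
The curvature convention is $R(X,Y)Z=\nabla_X\nabla_YZ-\nabla_Y\nabla_XZ-\nabla_{[X,Y]}Z$ and $R(X,Y,Y,X)=\langle R(X,Y)Y,X\rangle=K|X\wedge Y|^2$. The map $f$ is stable if $I_f(V)\ge0$ for all smooth sections $V$.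

For example, a constant map is stable, since then $I_f(V)=\int|\nabla V|^2$. If $M$ is a circle, non-constant harmonic maps are closed geodesics and $I_f$ is the usual index form.

**Definition (pinching).** A metric is $\delta$-pinched if $\min K>0$ and $\min K\ge\delta\max K$.

Throughout, $g_0$ is the round metric of curvature $1$ on $S^n$.

**Round targets.** Let $N=(S^n,g_0)$, let $x_0,\dots,x_n$ be the Euclidean coordinates and $V_a=\nabla x_a$. On the sphere $\operatorname{Hess}x_a=-x_ag_0$, so $\nabla_XV_a=-x_aX$. Moreover $\sum_a dx_a\otimes dx_a=g_0$, so $\sum_aV_a\otimes V_a=g_0^{-1}$ and $\sum_aR(V_a,X,X,V_a)=\mathrm{Ric}(X,X)=(n-1)|X|^2$. With $\sum_a x_a^2=1$, every harmonic $f:M\to S^n$ satisfies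
$$\sum_aI_f(V_a\circ f)=\int_M\big(1-(n-1)\big)|df|^2=(2-n)\int_M|df|^2 .$$
If $n\ge3$ and $f$ is not constant, the sum is negative, so some $I_f(V_a\circ f)$ is negative and $f$ is unstable. The guess holds for round spheres.

For $n=2$ the sum is $0$, and the identity of $S^2$ really is stable. To see this we need an identity that will serve again. On a compact Riemannian manifold write $\nabla V=\mathsf S+\mathsf\Omega$, the symmetric and skew parts of $\nabla_iV_j$. Then $\nabla_iV^j\nabla_jV^i=|\mathsf S|^2-|\mathsf\Omega|^2$. Integrating by parts and using $\nabla_i\nabla_jV^i=\nabla_j\nabla_iV^i+\mathrm{Ric}_{jk}V^k$,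
$$\int|\mathsf S|^2-|\mathsf\Omega|^2=-\int V^j\nabla_i\nabla_jV^i=\int(\operatorname{div}V)^2-\mathrm{Ric}(V,V). \tag{1.1}$$
On $S^2$ we have $\mathrm{Ric}=g_0$, and $|\mathsf S|^2\ge\frac12(\operatorname{div}V)^2$ because $\operatorname{div}V$ is the trace of $\mathsf S$. So $\int|\nabla V|^2=\int|\mathsf S|^2+|\mathsf\Omega|^2=\int2|\mathsf S|^2-(\operatorname{div}V)^2+|V|^2\ge\int|V|^2$, and $I_{\mathrm{id}}(V)=\int|\nabla V|^2-|V|^2\ge0$. The hypothesis $\dim N\ge3$ is needed.

**Proposition 1.** If $\dim M=1$, the conjecture is true.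

*Proof.* Suppose $f$ is harmonic and not constant. Then $M$ is a circle and $f$ is a closed geodesic, possibly multiply covered, of total length $\ell$. If $f$ has speed $c$, the substitution $t=c\theta$ to arclength multiplies $\int|V'|^2-R(V,f',f',V)$ by a positive constant, so we may use arclength.

Klingenberg's theorem says that a compact simply connected manifold with $\frac14<K\le1$ has injectivity radius at least $\pi$. Hence $\ell\ge2\pi$. Otherwise $\frac{\ell}{2}<\pi$, and the two different vectors $\pm\frac\ell2f'(0)$ have the same image $f(\ell/2)$ under the exponential map at $f(0)$, although that map is injective on the ball of radius $\pi$.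

Let $E$ be a parallel unit field normal to $f'$ along $f|_{[0,\ell]}$, and let $V=\sin(\pi t/\ell)E$. The field $E$ need not close up, but $V$ vanishes at $t=0$ and $t=\ell$, so it is a Lipschitz field on the circle. Then
$$I(V)=\int_0^\ell\frac{\pi^2}{\ell^2}\cos^2\frac{\pi t}\ell-R(E,f',f',E)\sin^2\frac{\pi t}{\ell}\,dt\le\frac\ell2\Big(\frac{\pi^2}{\ell^2}-\min K\Big)<0,$$
since $\pi^2/\ell^2\le\frac14<\min K$. Approximating $V$ in $H^1$ by smooth fields shows that $f$ is unstable. $\square$

The third test moves the target a little away from the round sphere, in the $C^1$ sense.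

**Proposition 2.** Let $n\ge3$, $\delta>\frac1{n-1}$, and let $g_j\to g_0$ in $C^1$ on $S^n$ be $\delta$-pinched. Then for large $j$ every stable harmonic map from a compact connected Riemannian manifold without boundary to $(S^n,g_j)$ is constant.

*Proof.*

**Step 1: the curvature cannot drop everywhere.** This step shows that $\liminf_j\max K_{g_j}\ge1$. Suppose that $\max K_{g_j}\le1-c$ along a subsequence, with $c>0$. In a chart let $X=\partial_1$, $Y=\partial_2$, and let $\varphi\ge0$, $\varphi\not\equiv0$, be a test function supported there. Then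
$$R(X,Y,Y,X)=g_{1l}\big(\partial_1\Gamma^l_{22}-\partial_2\Gamma^l_{12}+\Gamma^l_{1m}\Gamma^m_{22}-\Gamma^l_{2m}\Gamma^m_{12}\big).$$
Multiply by $\varphi$, integrate in $dx$, and move the derivatives from $\Gamma$ to $\varphi g_{1l}$. Only $g_j$ and its first derivatives remain, and these converge uniformly. So
$$\int\varphi R_j(X,Y,Y,X)dx\to\int\varphi R_0(X,Y,Y,X)dx=\int\varphi|X\wedge Y|^2_{g_0}dx .$$
But the left side is at most $(1-c)\int\varphi|X\wedge Y|^2_{g_j}dx\to(1-c)\int\varphi|X\wedge Y|^2_{g_0}dx$, a contradiction. Hence $\min K_{g_j}\ge\delta(1-o(1))$.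

**Step 2: the coordinate fields again.** This step repeats the round computation with errors. Put $V_a=\nabla^{g_j}x_a$. The Hessian involves only first derivatives of the metric, so $\operatorname{Hess}_{g_j}x_a\to-x_ag_0$ uniformly and $\sum_a|\nabla_XV_a|^2\le(1+o(1))|X|^2$. Also $\sum_aV_a\otimes V_a=(1+o(1))g_j^{-1}$ as quadratic forms. Since $R_j(\cdot,X,X,\cdot)\ge0$,
$$\sum_aR_j(V_a,X,X,V_a)\ge(1-o(1))\mathrm{Ric}_j(X,X)\ge(1-o(1))(n-1)\delta|X|^2 .$$
Therefore $\sum_aI_f(V_a\circ f)\le(1-(n-1)\delta+o(1))\int|df|^2$ for harmonic $f$, with $o(1)$ independent of $M$ and $f$. For large $j$ this is negative unless $f$ is constant. $\square$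

## 2. The range $\frac14\le\delta<\frac12$ in dimension three

The method of coordinate fields stops at an exact place. For $n=3$ the upper bound in Proposition 2 is $(1-2\delta+o(1))\int|df|^2$. When $\delta<\frac12$ the coefficient is positive and the bound says nothing. The guess fails exactly in this range.

**Theorem 3.** Let $\delta\in[\frac14,\frac12)$. Arbitrarily $C^1$-close to $g_0$ there are smooth metrics $g$ on $S^3$ with $\min K>\delta\max K>0$, together with smooth metrics $h$ on $S^3$, such that $\mathrm{id}:(S^3,h)\to(S^3,g)$ is harmonic with positive definite Jacobi form (positive on every smooth field $V\not\equiv0$). Replacing $g$ by $(\max K)\,g$ gives $\delta<K\le1$. With $\delta=\frac14$ the conjecture is disproved.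

**Proposition 4.** For every $m\ge3$ there is a counterexample to the conjecture with $\dim M=m$ and $\dim N=3$.

By Theorem 3 and Proposition 2, $\frac12$ is exactly the critical pinching constant for metrics on $S^3$ that are $C^1$-close to $g_0$. For $n\ge5$ we have $\frac1{n-1}\le\frac14$, so by Proposition 2 such $C^1$-small perturbations cannot give $\delta$-pinched counterexamples with a fixed $\delta>\frac14$. The cases $\dim M=2$ and $\dim N\ge4$ of the conjecture are not decided here.

To see why $\frac12$ should be attainable, look at the identity of the round $S^3$. Its Jacobi form is $Q_0(V)=\int|\nabla V|^2-2|V|^2$. For $V=\nabla x_0$ we have $|\nabla V|^2=3x_0^2$ and $\int|V|^2=\int|\nabla x_0|^2=3\int x_0^2$, so $\int|\nabla V|^2=\int|V|^2$ and $Q_0(V)=-\int|V|^2<0$. The next lemma says that this is the worst case.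

**Lemma 5.** For every $H^1$ vector field on $(S^3,g_0)$: $\int|\nabla V|^2\ge\int|V|^2$.

*Proof.* Let $V$ be smooth. Since $\mathrm{Ric}=2g_0$, (1.1) reads $\int|\mathsf S|^2-|\mathsf\Omega|^2=\int(\operatorname{div}V)^2-2|V|^2$. Solve for $|\mathsf S|^2$ or for $|\mathsf\Omega|^2$ in $\int|\nabla V|^2=\int|\mathsf S|^2+|\mathsf\Omega|^2$:
$$\int|\nabla V|^2=\int2|\mathsf\Omega|^2+(\operatorname{div}V)^2-2|V|^2\ge\int(\operatorname{div}V)^2-2|V|^2,$$
$$\int|\nabla V|^2=\int2|\mathsf S|^2-(\operatorname{div}V)^2+2|V|^2\ge\int-\tfrac13(\operatorname{div}V)^2+2|V|^2,$$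
where the second line uses $|\mathsf S|^2\ge\frac13(\operatorname{div}V)^2$. Add $\frac14$ of the first and $\frac34$ of the second. The divergence cancels and $\int|\nabla V|^2\ge(-\frac12+\frac32)\int|V|^2$. Density of smooth fields gives the $H^1$ case. $\square$

So if the curvature in the Jacobi form could be lowered from $1$ to some $k<\frac12$ while the derivative term stayed that of the round sphere, we would have $\int|\nabla V|^2-2k|V|^2\ge(1-2k)\int|V|^2>0$. Rescaling the sphere does not do this, because it scales both terms. But the derivative term sees the metric and its first derivatives only, while curvature sees second derivatives. So one tries metrics $g_j$ that tend to $g_0$ in $C^1$ and have lower curvature.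

With the same metric on domain and target, this fails. The Jacobi form of $\mathrm{id}:(S^3,g_j)\to(S^3,g_j)$ is $\int|\nabla V|^2-\mathrm{Ric}_j(V,V)$, and by (1.1) it equals $\int|\nabla V|^2+\nabla_iV^k\nabla_kV^i-(\operatorname{div}V)^2$, computed in $g_j$. This involves only first derivatives of $g_j$. At the fixed field $V=\nabla^{g_0}x_0$ it tends to $Q_0(V)<0$. The curvature can be low on a thin set only, and its average does not move.

We shall therefore choose the domain metric so that almost all the energy of the identity sits on the thin set where the target curvature is low.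

## 3. Divergence-free tensors and the identity map

The purpose of this section is to trade the domain metric $h$ for a tensor that is easier to build.

Let $g$ be a metric on $S^3$ and $A=A^{ij}$ a smooth symmetric positive definite tensor. Put
$$a=\det(A^{ij})\det(g_{ij}),\qquad h_{ij}=a\,(A^{-1})_{ij}.$$
Here $a=\det(A^{ik}g_{kj})$ is a well-defined function. Then $h^{ij}=a^{-1}A^{ij}$ and, in dimension $3$, $\det(h_{ij})=a^3/\det(A^{ij})=a^2\det(g_{ij})$. So $dv_h=a\,dv_g$ and
$$h^{ij}dv_h=A^{ij}dv_g .$$
The energy of $\varphi:(S^3,h)\to(S^3,g)$ is thus $\frac12\int A^{ij}\langle\partial_i\varphi,\partial_j\varphi\rangle dv_g$. Its first variation at $\mathrm{id}$ in the direction $V$ is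
$$\int A^{ij}\langle\nabla_iV,\partial_j\rangle dv_g=\int\big(\nabla_i(A^{ij}V_j)-(\nabla_iA^{ij})V_j\big)dv_g=-\int\langle\operatorname{div}_gA,V\rangle dv_g .$$
So $\mathrm{id}$ is harmonic if and only if $\operatorname{div}_gA=0$, that is $\nabla_iA^{ij}=0$. In that case its Jacobi form is
$$Q(V)=\int\big(A^{ij}\langle\nabla_iV,\nabla_jV\rangle-A^{ij}R(V,\partial_i,\partial_j,V)\big)dv_g, \tag{3.1}$$
with $\nabla,R,\langle\cdot,\cdot\rangle$ those of $g$. It suffices to construct $g$ and $A$ with $\operatorname{div}_gA=0$ and $Q>0$ on nonzero fields.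

For example, $A=g^{-1}$ gives $h=g$. For a vector field $X$ and a function $\alpha$,
$$\operatorname{div}(\alpha X\otimes X)=(X\alpha+\alpha\operatorname{div}X)X+\alpha\nabla_XX, \tag{3.2}$$
so $\alpha X\otimes X$ is divergence-free if $X$ is a divergence-free unit field with geodesic integral curves and $\alpha$ is constant along them.

Here is the example that guides us. Regard $S^3$ as the unit quaternions, let $e_1,e_2,e_3=\mathbf i,\mathbf j,\mathbf k$ and $E_a(q)=qe_a$. Left and right multiplications by unit quaternions are isometries, so $E_1,E_2,E_3$ is a left-invariant orthonormal frame, each $E_a$ is Killing (its flow is $q\mapsto qe^{te_a}$), and its integral curves are great circles. For constants $\lambda_a>0$ the tensor $\sum_a\lambda_aE_a\otimes E_a$ is divergence-free for $g_0$ by (3.2).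

Suppose now, as a heuristic, that we could put the energy on circles in direction $E_1$ around which the target curvature of planes containing the direction is $k$. The form would look like $\int|\nabla_{E_1}V|^2-k(|V|^2-\langle V,E_1\rangle^2)$. One family of circles is not enough. The tangential part of $qe_1e_2$ shows $\nabla_{E_1}E_2=E_3$, and likewise $\nabla_{E_1}E_3=-E_2$. Writing $q=x_0+x_1\mathbf i+x_2\mathbf j+x_3\mathbf k$ we get $E_1x_0=-x_1$ and $E_1x_1=x_0$. So for $V=x_0E_2-x_1E_3$,
$$\nabla_{E_1}V=(-x_1+x_1)E_2+(x_0-x_0)E_3=0,$$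
and the form is $-k\int|V|^2<0$. The derivative along a single family misses too much. With all three families the sum is
$$\sum_{a=1}^3\int|\nabla_{E_a}V|^2-k\big(|V|^2-\langle V,E_a\rangle^2\big)=\int|\nabla V|^2-2k|V|^2,$$
which is positive by Lemma 5 if $k<\frac12$. We shall use thin tubes around many circles from the three families, with disjoint tubes, and make this heuristic exact.

## 4. Curvature $k$ in a thin tube about a great circle

Fix $\delta\in[\frac14,\frac12)$, $k\in(\delta,\frac12)$, and $\mu\in(0,\frac14]$ with $k/(1+\mu)>\delta$. Put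
$$\eta=\tfrac14(1-2k)>0 .$$

**Step 1: the profile.** We want the second derivative of a warping function to change by a fixed amount while the function and its first derivative hardly change. Choose an even $\psi\in C_c^\infty(-1,1)$ and $\sigma\in(0,1)$ with
$$-\mu\le\psi\le1-k,\qquad\psi=1-k\ \text{on}\ [-\sigma,\sigma],\qquad\int_0^1\psi=0 .$$
This is possible for small $\sigma$. Take an even positive part, with values in $[0,1-k]$, equal to $1-k$ on $[-\sigma,\sigma]$ and supported in $(-2\sigma,2\sigma)$. Its integral over $[0,1]$ is at most $2\sigma(1-k)$, and this is compensated by values in $[-\mu,0]$ further out as soon as $\sigma$ is small compared with $\mu$.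

Put $\Phi'(x)=\int_0^x\psi$ and $\Phi(x)=-\int_x^1\Phi'$ for $x\ge0$. Since $\int_0^1\psi=0$, both vanish near $x=1$. Since $\psi$ is even, $\Phi'$ is odd, and $\Phi$ extends to an even function in $C_c^\infty(-1,1)$ with $\Phi''=\psi$.

**Step 2: the metric.** This step inserts the profile. In $\mathbb C^2$ write the points of $S^3$ near the great circle $\{(e^{is},0)\}$ as $(\cos\rho\,e^{is},\sin\rho\,e^{i\phi})$. Then
$$g_0=\cos^2\!\rho\,ds^2+d\rho^2+\sin^2\!\rho\,d\phi^2,$$
where $\rho$ is the distance to the circle and $s\in\mathbb R/2\pi\mathbb Z$. For small $\varepsilon$ define on $\rho\le\varepsilon$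
$$g=F^2ds^2+d\rho^2+\sin^2\!\rho\,d\phi^2,\qquad F(\rho)=\cos\rho+\varepsilon^2\Phi(\rho/\varepsilon).$$
An even smooth function of $\rho$ is a smooth function of $\rho^2$, hence smooth across the axis. So $g=g_0+u\,ds^2$, with $u=2\varepsilon^2\cos\rho\,\Phi+\varepsilon^4\Phi^2$, is smooth, and it equals $g_0$ near $\rho=\varepsilon$. The form $ds$ is smooth with bounded covariant derivative for $\rho\le\frac1{10}$, and $|u|\le C\varepsilon^2$, $|du|\le C\varepsilon$. Hence
$$|g-g_0|\le C\varepsilon^2,\qquad|\nabla^0(g-g_0)|\le C\varepsilon. \tag{4.1}$$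
All great circles are congruent, so constants do not depend on the circle. Here and below $C$ depends only on the fixed data $k,\mu,\psi$ and the $\chi$ of Step 4.

**Step 3: the curvature.** This step computes all sectional curvatures. Let $\tau=F^{-1}\partial_s$, $e_\phi=(\sin\rho)^{-1}\partial_\phi$, $x=\rho/\varepsilon$, and $m(x)=\frac1x\int_0^x\psi$. As an average of $\psi$, $m$ lies in $[-\mu,1-k]$. Since $\varepsilon\Phi'(x)=m\rho$,
$$F'=-\sin\rho+m\rho,\qquad F''=-\cos\rho+\psi(x).$$
For $\rho>0$ the orthonormal frame $\tau,\partial_\rho,e_\phi$ has brackets $[\partial_\rho,\tau]=-\frac{F'}F\tau$, $[\partial_\rho,e_\phi]=-\cot\rho\,e_\phi$, $[\tau,e_\phi]=0$. The table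
$$\nabla_\tau\tau=-\tfrac{F'}F\partial_\rho,\quad\nabla_\tau\partial_\rho=\tfrac{F'}F\tau,\quad\nabla_{e_\phi}e_\phi=-\cot\rho\,\partial_\rho,\quad\nabla_{e_\phi}\partial_\rho=\cot\rho\,e_\phi, \tag{4.2}$$
with all other derivatives of frame vectors along frame vectors equal to zero, is metric and torsion-free, so it is the Levi-Civita connection. From it,
$$R(\tau,\partial_\rho)\partial_\rho=-\nabla_{\partial_\rho}\big(\tfrac{F'}F\tau\big)-\tfrac{F'}F\nabla_\tau\partial_\rho=-\Big(\big(\tfrac{F'}F\big)'+\big(\tfrac{F'}F\big)^2\Big)\tau=-\tfrac{F''}F\tau,$$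
$$R(\tau,e_\phi)e_\phi=\nabla_\tau(-\cot\rho\,\partial_\rho)=-\tfrac{F'}F\cot\rho\,\tau,$$
$$R(\partial_\rho,\tau)\tau=\nabla_{\partial_\rho}\big(-\tfrac{F'}F\partial_\rho\big)+\tfrac{F'}F\nabla_\tau\tau=-\tfrac{F''}F\partial_\rho,$$
$$R(\partial_\rho,e_\phi)e_\phi=\nabla_{\partial_\rho}(-\cot\rho\,\partial_\rho)+\cot\rho\,\nabla_{e_\phi}e_\phi=(\sin^{-2}\!\rho-\cot^2\!\rho)\partial_\rho=\partial_\rho .$$
An off-diagonal component of the curvature operator in the wedge basis pairs two different coordinate planes, which share exactly one frame vector $Y$. Up to sign it is $\langle R(X,Y)Y,Z\rangle$ with $X,Y,Z$ the three frame vectors. The first three lines show that it vanishes for $Y=\partial_\rho$, $Y=e_\phi$ and $Y=\tau$. So the curvature operator is diagonal, with principal curvatures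
$$K_{\tau\rho}=-\tfrac{F''}F=\tfrac{\cos\rho-\psi(x)}F=1-\psi+O(\varepsilon^2),$$
$$K_{\tau\phi}=-\tfrac{F'}F\cot\rho=\tfrac{\cos\rho}F\Big(1-m\tfrac\rho{\sin\rho}\Big)=1-m+O(\varepsilon^2),\qquad K_{\rho\phi}=1,$$
uniformly. In dimension $3$ every unit 2-vector is decomposable, and its sectional curvature is the convex combination of the principal curvatures with weights the squares of its components. Hence, by continuity also on $\rho=0$,
$$k-C\varepsilon^2\le K\le1+\mu+C\varepsilon^2. \tag{4.3}$$
In the core $\rho\le\sigma\varepsilon$ we have $\psi=m=1-k$, so $K_{\tau\rho}$ and $K_{\tau\phi}$ are $k+O(\varepsilon^2)$.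

**Step 4: a divergence-free tensor in the core.** This step builds the tensor that will carry the energy. The natural candidate $\alpha\,\tau\otimes\tau$ with $\alpha=\alpha(\rho)$ is not divergence-free: off the axis the integral curves of $\tau$ are not geodesics, and by (4.2) its divergence is $\alpha\nabla_\tau\tau=-\alpha\frac{F'}F\partial_\rho$. A small term around the axis repairs this. Fix an even $\chi\in C_c^\infty(-\sigma,\sigma)$ with $\chi\ge0$, $\chi\not\equiv0$. Let $\alpha(\rho)=c\,\chi(\rho/\varepsilon)$ with $c\ge0$ constant, and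
$$B=\alpha(\tau\otimes\tau+\zeta\,e_\phi\otimes e_\phi),\qquad\zeta=-\tan\rho\,\frac{F'}F .$$
On $\operatorname{supp}\alpha$ we have $F'=-\sin\rho+(1-k)\rho\le0$ for small $\varepsilon$, and $|F'|\le C\rho$. So
$$0\le\zeta\le C\varepsilon^2,\qquad B\ge0. \tag{4.4}$$
$B$ is smooth across the axis. Indeed $\tau\otimes\tau=F^{-2}\partial_s\otimes\partial_s$, and $\zeta e_\phi\otimes e_\phi=\frac\zeta{\sin^2\rho}\partial_\phi\otimes\partial_\phi$, where $\zeta/\sin^2\!\rho=-F'/(F\sin\rho\cos\rho)$ is a smooth even function of $\rho$ and $\partial_\phi$ is a smooth field.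

From (4.2), $\operatorname{div}\tau=\operatorname{div}e_\phi=0$. Since $\alpha$ and $\zeta$ depend only on $\rho$, (3.2) gives
$$\operatorname{div}_gB=-\alpha\Big(\frac{F'}F+\zeta\cot\rho\Big)\partial_\rho=0 .$$
This holds for $\rho>0$, and on the axis by continuity. Finally $R(V,\tau,\tau,V)=K_{\tau\rho}\langle V,\partial_\rho\rangle^2+K_{\tau\phi}\langle V,e_\phi\rangle^2$, the support of $\alpha$ lies in the core, and $\zeta=O(\varepsilon^2)$. With $V^{\perp\tau}$ the part of $V$ orthogonal to $\tau$,
$$B^{ij}R(V,\partial_i,\partial_j,V)=\alpha\big(k|V^{\perp\tau}|^2+O(\varepsilon^2)|V|^2\big). \tag{4.5}$$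

## 5. Three families of Hopf circles with disjoint tubes

**Step 1: the three fibrations.** This step describes the great circles tangent to $E_a$ as fibres of a map. Let $S=\{z\in\operatorname{Im}\mathbb H:|z|=\frac12\}$, a sphere of curvature $4$ and area $\pi$, and
$$\pi_a:S^3\to S,\qquad\pi_a(q)=\tfrac12qe_a\bar q .$$
Then $d\pi_a(q\xi)=\frac12q[\xi,e_a]\bar q$ for imaginary $\xi$. This vanishes for $\xi=e_a$, and $|[\xi,e_a]|=2|\xi|$ for $\xi\perp e_a$. So $\pi_a$ is a Riemannian submersion. Two points $q,q'$ have the same image exactly when $q^{-1}q'$ commutes with $e_a$, so the fibres are the great circles $qe^{te_a}$, with tangent $E_a$.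

Submersions do not increase length, and minimal geodesics of $S$ lift horizontally, so
$$\operatorname{dist}(q,\pi_a^{-1}(z))=\operatorname{dist}_S(\pi_a(q),z). \tag{5.1}$$
If $b\ne a$, then $e_ae_b=-e_be_a$ gives $\pi_a(qe^{te_b})=\frac12qe^{2te_b}e_a\bar q=\frac12q(\cos2t\,e_a+\sin2t\,e_be_a)\bar q$. So $\pi_a$ maps each $E_b$-circle onto a great circle of $S$.

**Step 2: disjoint tubes.** This step places the circles. Let $d>0$ be small and
$$\varepsilon=d^{7/2}.$$
The exponent will be used twice: here we need $\varepsilon$ small compared with $d^3$, and in Lemma 6 we need $d^4/\varepsilon\to0$.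

Let $\{y_l\}_{l\le N}$ be a maximal $d$-separated set in $S$. The discs $B(y_l,d/2)$ are disjoint, so $N\le Cd^{-2}$. The discs $D_l=B(y_l,d)$ cover $S$ by maximality. If $y\in D_l$ then $B(y_l,d/2)\subset B(y,\frac32d)$, so by areas each point lies in at most $C$ of the $D_l$. Let $C_1=D_1$, $C_l=D_l\setminus\bigcup_{i<l}D_i$. This is a Borel partition of $S$ with $C_l\subset D_l$ and $m_l=\operatorname{area}(C_l)\le Cd^2$.

We choose $z_{a,l}\in B(y_l,d/4)$, $a=1,2,3$, so that the circles $\gamma_{a,l}=\pi_a^{-1}(z_{a,l})$ have pairwise distances at least $3\varepsilon$. For equal $a$ this is automatic: by (5.1) the distance is $\operatorname{dist}_S(z_{a,l},z_{a,l'})\ge d/2$. For different families choose inductively. When $z_{a,l}$ is chosen, a previously chosen circle $\gamma$ of another family forbids, by (5.1), the $3\varepsilon$-neighborhood of the great circle $\pi_a(\gamma)$. The nearest points on that great circle to points of this neighborhood inside $B(y_l,d/4)$ have mutual distances at most $d/2+6\varepsilon\le d$, so they lie in an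 arc of length at most $d$, and the forbidden part of $B(y_l,d/4)$ has area at most $6\varepsilon d$. The total forbidden area is at most $3N\cdot6\varepsilon d\le C'd^{5/2}$, which for small $d$ is less than $\operatorname{area}B(y_l,d/4)\ge cd^2$. So a choice exists.

Hence the tubes $\{\rho_{a,l}\le\varepsilon\}$, with
$$\rho_{a,l}=\operatorname{dist}(\cdot,\gamma_{a,l})=\operatorname{dist}_S(\pi_a(\cdot),z_{a,l}),$$
are disjoint. Let $g_d$ be the metric obtained by inserting the model of Section 4 in every tube, and $g_d=g_0$ elsewhere. By (4.1),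
$$\|g_d-g_0\|_{C^1}\le C\varepsilon,\quad |g_d-g_0|\le C\varepsilon^2,\quad dv_{g_d}=(1+O(\varepsilon^2))dv_0,\quad\nabla^{g_d}-\nabla^0=O(\varepsilon), \tag{5.2}$$
and (4.3) holds everywhere, since $K=1$ outside the tubes. As $k/(1+\mu)>\delta$, we have $\min K>\delta\max K>0$ for small $d$.

**Step 3: the tubes point along the frame.** This step allows us to replace $\tau$ by $E_a$ in all estimates. Orient $s$ so that $\partial_s=E_a$ on $\gamma_{a,l}$. Then
$$|\tau-E_a|\le C\varepsilon\quad\text{on }\{\rho_{a,l}\le\varepsilon\}. \tag{5.3}$$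
Indeed $\tau_0=(\cos\rho)^{-1}\partial_s$ and $E_a$ are smooth near $\gamma_{a,l}$ and agree on it, so $|\tau_0-E_a|\le C\rho$ for $\rho\le\frac1{10}$. Left translations preserve $E_a$ and act transitively on the fibres of $\pi_a$, so $C$ is independent of $l$. Finally $|\tau-\tau_0|=|\cos\rho/F-1|\le C\varepsilon^2$.

**Step 4: the tensor.** This step fixes the weights, so that the tube over $z_{a,l}$ carries the mass of the cell $C_l$. The area element of $S$ in polar coordinates is $\frac12\sin(2r)\,dr\,d\vartheta$. Let
$$\beta=\int_S\chi(\operatorname{dist}(z,z_0)/\varepsilon)\,dA(z)=\int_0^\varepsilon\chi(r/\varepsilon)\,\pi\sin(2r)\,dr .$$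
It is independent of $z_0$, and $c\varepsilon^2\le\beta\le C\varepsilon^2$. Put $\alpha_{a,l}=m_l\beta^{-1}\chi(\rho_{a,l}/\varepsilon)$, $\omega_a=\sum_l\alpha_{a,l}$, and
$$B_d=\sum_{a,l}\alpha_{a,l}(\tau\otimes\tau+\zeta\,e_\phi\otimes e_\phi),\qquad A_d=\eta\,g_d^{-1}+B_d .$$
$A_d$ is smooth and positive definite, and $\operatorname{div}_{g_d}A_d=0$ by Step 4 of Section 4. By Section 3 it defines a metric $h_d$ such that $\mathrm{id}:(S^3,h_d)\to(S^3,g_d)$ is harmonic. Let $Q_d$ be its Jacobi form. By Step 2, Theorem 3 follows once we show that $Q_d(V)>0$ for all smooth $V\not\equiv0$, if $d$ is small.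

## 6. Integrals over the tubes approximate integrals over $S^3$

The weight $\omega_a$ is very large on very thin tubes. We must show that integrating against it is nearly the same as integrating against $1$, with an error controlled by first derivatives.

**Lemma 6.** There are functions $G_d\ge0$ on $S^3$ with $\|G_d\|_{L^3}\to0$ as $d\to0$ such that for all $f\in C^1(S^3)$ and $a=1,2,3$
$$\Big|\int f\omega_a\,dv_0-\int f\,dv_0\Big|\le\int G_d|\nabla f|\,dv_0 .$$

*Proof.* Let $\bar f(z)=\int_{\pi_a^{-1}(z)}f\,ds$. Since $\pi_a$ is a Riemannian submersion, $\int_{S^3}f\,(\theta\circ\pi_a)dv_0=\int_S\bar f\theta\,dA$.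

**Step 1: the gradient of a fibre integral.** This step shows $|\nabla\bar f|(z)\le\int_{\pi_a^{-1}(z)}|\nabla f|\,ds$. Let $\xi\in\operatorname{Im}\mathbb H$, $|\xi|=1$, $\xi\perp z$. Left multiplication by $e^{t\xi}$ is an isometry of $S^3$ which moves points with speed $1$ and carries the fibre over $z$ to the fibre over $e^{t\xi}ze^{-t\xi}$. The latter point has initial velocity $[\xi,z]=2\xi z$, of length $1$. Every unit vector $w\in T_zS$ arises this way. Take $\xi=\frac12wz^{-1}=-2wz$, which is imaginary and orthogonal to $z$ because $w\perp z$, and which has length $1$. Now $\bar f(e^{t\xi}ze^{-t\xi})=\int_{\pi_a^{-1}(z)}f(e^{t\xi}q)\,ds$, and differentiation at $t=0$ bounds the derivative of $\bar f$ in direction $w$ by $\int_{\pi_a^{-1}(z)}|\nabla f|\,ds$.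

**Step 2: a potential estimate.** This step compares the value of a function at a point with its values on a disc. Let $u\in C^1(S)$ and $x'\in D=D_l$. In polar coordinates $(r,\vartheta)$ at $x'$ the small disc $D$, being geodesically convex, is $\{r<R(\vartheta)\}$ with $R\le2d$. Write $|\nabla u|(t,\vartheta)$ for the value at the point with polar coordinates $(t,\vartheta)$. Since $\frac12\sin2r\le r$ and $\int_0^Rr\,dr\le2d^2$,
$$\int_D|u(x)-u(x')|dx\le\int d\vartheta\int_0^{R(\vartheta)}r\,dr\int_0^r|\nabla u|(t,\vartheta)\,dt\le2d^2\int d\vartheta\int_0^{R(\vartheta)}|\nabla u|(t,\vartheta)\,dt\le Cd^2\int_D\frac{|\nabla u|(y)}{\operatorname{dist}(y,x')}dy .$$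
The last inequality holds because $dt\,d\vartheta=dy/(\frac12\sin2t)\le C\,dy/t$ for $t\le2d$.

**Step 3: comparison cell by cell.** This step produces $G_d$. We have $\omega_a=\theta\circ\pi_a$ with $\theta=\sum_lm_l\beta^{-1}\chi_l$ and $\chi_l=\chi(\operatorname{dist}(\cdot,z_{a,l})/\varepsilon)$, which is supported in $D_l$. Since $m_l=\int_{C_l}dx$ and $\beta=\int\chi_l$,
$$\int_S\bar f(\theta-1)=\sum_l\beta^{-1}\int\chi_l(x')\int_{C_l}(\bar f(x')-\bar f(x))\,dx\,dx'.$$
Moreover
$$\beta^{-1}\int\chi_l(x')\operatorname{dist}(y,x')^{-1}dx'\le\frac C{\max(\operatorname{dist}(y,z_{a,l}),\varepsilon)} .$$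
If $\operatorname{dist}(y,z_{a,l})\ge2\varepsilon$, this holds because $\operatorname{dist}(y,x')\ge\frac12\operatorname{dist}(y,z_{a,l})$ on $\operatorname{supp}\chi_l$. Otherwise $\operatorname{supp}\chi_l\subset B(y,3\varepsilon)$, the left side is at most $C\varepsilon^{-2}\int_{B(y,3\varepsilon)}\operatorname{dist}(y,x')^{-1}dx'\le C\varepsilon^{-1}$, and the maximum on the right is less than $2\varepsilon$.

Apply Step 2 with $u=\bar f$ on each $D_l\supset C_l$, integrate over $x'$, and then use Step 1:
$$\Big|\int_S\bar f(\theta-1)\Big|\le\int_SG_a|\nabla\bar f|\le\int_{S^3}(G_a\circ\pi_a)|\nabla f|,\qquad G_a(y)=Cd^2\sum_l\frac{1_{D_l}(y)}{\max(\operatorname{dist}(y,z_{a,l}),\varepsilon)} .$$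

**Step 4: the $L^3$ norm.** This step uses that $\varepsilon$ is large compared with $d^4$. The $D_l$ have bounded overlap, so
$$\int_SG_a^3\le Cd^6\sum_l\int_{D_l}\max(\operatorname{dist}(y,z_{a,l}),\varepsilon)^{-3}dy\le Cd^6\cdot d^{-2}\cdot\varepsilon^{-1}=Cd^{1/2}\to0 .$$
Here each integral is at most $C\big(\varepsilon^2\varepsilon^{-3}+\int_\varepsilon^\infty r^{-3}r\,dr\big)\le C\varepsilon^{-1}$. Put $G_d=\sum_aG_a\circ\pi_a$, and note that $\|G_a\circ\pi_a\|_{L^3(S^3)}^3=2\pi\|G_a\|_{L^3(S)}^3$. $\square$

As a check, $f\equiv1$ gives $\int\omega_a\,dv_0=2\pi\sum_lm_l=2\pi\cdot\pi=\operatorname{vol}(S^3)$ directly.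

From now on norms and integrals without index refer to $g_0$, and $o(1)\to0$ as $d\to0$, uniformly in $V$. The exponent $3$ is what we need for squares. Apply Lemma 6 to $f=|V|^2$ and $f=\langle V,E_a\rangle^2$, for which $|\nabla f|\le C|V|(|\nabla V|+|V|)$. By Hölder with $\frac13+\frac16+\frac12=1$ and the Sobolev inequality $\|V\|_{L^6}\le C\|V\|_{H^1}$,
$$\int G_d|V|(|\nabla V|+|V|)\le C\|G_d\|_{L^3}\|V\|_{L^6}\|V\|_{H^1}=o(1)\|V\|_{H^1}^2 .$$
So for smooth $V$
$$\int\omega_a|V|^2=\int|V|^2+o(1)\|V\|_{H^1}^2,\qquad\int\omega_a\langle V,E_a\rangle^2=\int\langle V,E_a\rangle^2+o(1)\|V\|_{H^1}^2. \tag{6.1}$$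
For a fixed smooth field $W$, Lemma 6 with $f=\langle V,W\rangle$ and $\|G_d\|_{L^2}\le C\|G_d\|_{L^3}$ gives
$$\int\omega_a\langle V,W\rangle=\int\langle V,W\rangle+o_W(1)\|V\|_{H^1}. \tag{6.2}$$

## 7. Positivity of the Jacobi form $Q_d$

Suppose that $Q_d>0$ on nonzero fields fails for arbitrarily small $d$. Then there are $d_j\to0$ and smooth $V_j$ with $\int|V_j|^2dv_0=1$ and $Q_{d_j}(V_j)\le0$. Write $g_j,\nabla^j,R_j,B_j,\varepsilon_j$ for the corresponding objects. By (3.1) and $A_{d_j}=\eta g_j^{-1}+B_j$,
$$Q_{d_j}(V)=\eta\int\big(|\nabla^jV|^2_{g_j}-\mathrm{Ric}_{g_j}(V,V)\big)dv_{g_j}+\int B_j^{ik}\langle\nabla^j_iV,\nabla^j_kV\rangle_{g_j}dv_{g_j}-\int B_j^{ik}R_j(V,\partial_i,\partial_k,V)dv_{g_j}.$$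

**Step 1: the term with $\eta$.** This step keeps a full gradient, with a small coefficient, for compactness. By (4.3) and $\mu\le\frac14$, $\mathrm{Ric}_{g_j}(V,V)\le2(1+\mu+C\varepsilon_j^2)|V|_{g_j}^2\le3|V|_{g_j}^2$ for large $j$. By (5.2), replacing $g_j,\nabla^j,dv_{g_j}$ by the round objects costs $O(\varepsilon_j)\|V\|_{H^1}^2$. So the first term is at least $\eta\int|\nabla V|^2-3\eta\int|V|^2-O(\varepsilon_j)\|V\|_{H^1}^2$.

**Step 2: the curvature term.** This step shows that the energy sees curvature $k$ instead of $1$. By (5.3) and $g_j-g_0=O(\varepsilon_j^2)$, in a tube of the $a$-th family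
$$|V^{\perp\tau}|_{g_j}^2=|V|_{g_j}^2-\langle V,\tau\rangle_{g_j}^2=|V|^2-\langle V,E_a\rangle^2+O(\varepsilon_j)|V|^2 .$$
With (4.5), (6.1) and $\sum_a\langle V,E_a\rangle^2=|V|^2$,
$$\int B_j^{ik}R_j(V,\partial_i,\partial_k,V)dv_{g_j}=k\sum_a\int\omega_a(|V|^2-\langle V,E_a\rangle^2)dv_0+O(\varepsilon_j)\sum_a\int\omega_a|V|^2dv_0=2k\int|V|^2+o(1)\|V\|_{H^1}^2,$$
since the three families give $3\int|V|^2-\int|V|^2$.

**Step 3: compactness.** This step extracts a limit field. From Steps 1 and 2,
$$Q_{d_j}(V_j)\ge\eta\int|\nabla V_j|^2+\int B_j^{ik}\langle\nabla_i^jV_j,\nabla_k^jV_j\rangle_{g_j}dv_{g_j}-(2k+3\eta)\int|V_j|^2-o(1)\|V_j\|_{H^1}^2. \tag{7.1}$$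
Since $B_j\ge0$, $Q_{d_j}(V_j)\le0$ and $\int|V_j|^2=1$, the $V_j$ are bounded in $H^1$. Pass to a subsequence with $V_j\to V$ weakly in $H^1$ and, by Rellich's theorem, strongly in $L^2$. Then $\int|V|^2=1$.

**Step 4: the derivatives along the tubes recover the whole gradient.** This step proves
$$\liminf_j\int B_j^{ik}\langle\nabla_i^jV_j,\nabla_k^jV_j\rangle_{g_j}dv_{g_j}\ge\int|\nabla V|^2dv_0. \tag{7.2}$$
The sampling lemma does not apply to $|\nabla V_j|^2$, because there is no control of second derivatives. The vanishing divergence of $B_j$ replaces it. We test against a smooth section $\Psi$ of $T^*S^3\otimes TS^3$, with $\Psi_k=\Psi(\partial_k)$. Since $B_j\ge0$,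
$$B_j^{ik}\langle\nabla_i^jV_j-\Psi_i,\nabla_k^jV_j-\Psi_k\rangle_{g_j}\ge0 .$$
Expand, and integrate by parts using $\operatorname{div}_{g_j}B_j=0$. With all pairings and integrals taken in $g_j$,
$$\int B_j^{ik}\langle\nabla_i^jV_j,\nabla_k^jV_j\rangle\ge2\int B_j^{ik}\langle\nabla_i^jV_j,\Psi_k\rangle-\int B_j^{ik}\langle\Psi_i,\Psi_k\rangle=-2\int\langle V_j,B_j^{ik}(\nabla_i^j\Psi)_k\rangle-\int B_j^{ik}\langle\Psi_i,\Psi_k\rangle .$$
No derivative of $V_j$ is left on the right. By (5.3), (4.4) and $\nabla^j-\nabla^0=O(\varepsilon_j)$,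
$$B_j^{ik}(\nabla_i^j\Psi)_k=\sum_a\omega_aW_a+O_\Psi(\varepsilon_j)\sum_a\omega_a,\qquad W_a=(\nabla^0_{E_a}\Psi)(E_a).$$
Also $\int\omega_a|V_j|\le(\int\omega_a)^{1/2}(\int\omega_a|V_j|^2)^{1/2}$ is bounded by (6.1), so the errors, including those from replacing $g_j$ by $g_0$ in pairings and volume, tend to zero. By (6.2) and $V_j\to V$ in $L^2$, the first term on the right tends to
$$-2\int\Big\langle V,\sum_aW_a\Big\rangle dv_0=2\int\langle\nabla V,\Psi\rangle dv_0,$$
because $\sum_aW_a$ is the $g_0$-divergence of $\Psi$, the $E_a$ being an orthonormal frame. In the same way $B_j^{ik}\langle\Psi_i,\Psi_k\rangle_{g_j}=\sum_a\omega_a|\Psi(E_a)|^2+O_\Psi(\varepsilon_j)\sum_a\omega_a$. By Lemma 6 with the fixed functions $f=|\Psi(E_a)|^2$, the second term tends to $-\sum_a\int|\Psi(E_a)|^2dv_0=-\int|\Psi|^2dv_0$. So the $\liminf$ is at least $2\int\langle\nabla V,\Psi\rangle-\int|\Psi|^2$ for all smooth $\Psi$. Let $\Psi\to\nabla V$ in $L^2$ to get (7.2).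

**Step 5: contradiction.** This step puts the limits together. By (7.1), weak lower semicontinuity of $\int|\nabla V|^2$, (7.2) and Lemma 5,
$$0\ge\liminf_jQ_{d_j}(V_j)\ge(1+\eta)\int|\nabla V|^2-(2k+3\eta)\int|V|^2\ge1+\eta-2k-3\eta=\tfrac12(1-2k)>0,$$
where the last equality is $2\eta=\frac12(1-2k)$. This is a contradiction. So $Q_d>0$ on nonzero fields for all small $d$. With (5.2) for the $C^1$-closeness and Step 2 of Section 5 for the pinching, this proves the first assertion of Theorem 3.

**Step 6: normalization.** This step brings the curvature into the range of the conjecture. Multiplying the target metric by the constant $\max K$ leaves its Levi-Civita connection unchanged and multiplies the energy by a constant. So it preserves harmonicity and multiplies the Jacobi form by a positive constant, while the new curvature satisfies $\delta<K\le1$. For $\delta=\frac14$ the manifold $N=(S^3,(\max K)g_d)$ is compact, simply connected, of dimension $3$, with $\frac14<K\le1$, and $\mathrm{id}:(S^3,h_d)\to N$ is a stable non-constant harmonic map.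 The conjecture is false, and Theorem 3 is proved. $\blacksquare$

## 8. Domains of every dimension $m\ge3$

*Proof of Proposition 4.* Let $f:(S^3,h)\to N$ be the stable map just found, and let $L$ be a closed connected Riemannian manifold of dimension $m-3$ (a point if $m=3$). Consider $f\circ\mathrm{pr}_1:S^3\times L\to N$ with the product metric. It is non-constant. It is harmonic, because at each point the trace that defines its tension field is that of $f$ in the $S^3$ directions plus zero in the $L$ directions.

A section $V$ along it assigns to $(x,y)$ a vector in $T_{f(x)}N$. For fixed $y$ the field $V(\cdot,y)$ is a section of $f^{-1}TN$, and for fixed $x$ the covariant derivative in the $L$ directions is ordinary differentiation in the fixed vector space $T_{f(x)}N$. The differential of $f\circ\mathrm{pr}_1$ vanishes on the $L$ directions, so curvature terms occur only in the $S^3$ directions, and the Jacobi form at $V$ is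
$$\int_LI_f(V(\cdot,y))\,dy+\int_{S^3\times L}|\nabla^LV|^2\ge0 .$$
So $f\circ\mathrm{pr}_1$ is stable, with $\dim(S^3\times L)=m$ and $\dim N=3$. $\blacksquare$
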